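\title{Tightness of free topological groups over metrizable spaces\\ and strongly compact cardinals}

\begin{abstract}
For a metrizable space $X$, the tightness of the free abelian topological group $A(X)$ is at most the weight of the set of non-isolated points of $X$, and the tightness of the free topological group $F(X)$ is at most the weight of $X$. If $\square(\kappa)$ holds for every successor cardinal $\kappa\ge\omega_1$, then the first bound is always attained, and the second is attained whenever $X$ is not discrete. We show that neither equality is provable in ZFC if a strongly compact cardinal is consistent: for an $\omega_1$-strongly compact cardinal $\lambda$, both groups have tightness at most $\lambda$ over every first countable space. We also isolate a combinatorial statement $\Phi(\kappa)$ such that each of the two equalities holds for all spaces if and only if $\Phi(\kappa)$ holds for all successor cardinals $\kappa\ge\omega_1$, and we prove in ZFC that each equality holds as long as no weakly inaccessible cardinal lies below the relevant weight.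
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

All spaces are Tychonoff, and we work in ZFC. For a nonempty space $X$, the \emph{free topological group} $F(X)$ is the abstract free group on the set $X$ with the finest group topology for which the inclusion of $X$ is continuous. The \emph{free abelian topological group} $A(X)$ is defined in the same way from the free abelian group on $X$.

The \emph{tightness} $t(Y)$ of a space $Y$ is the least infinite cardinal $\tau$ such that whenever $y\in\overline{A}$ for a set $A\subseteq Y$, there is $B\subseteq A$ with $|B|\le\tau$ and $y\in\overline{B}$. It measures how many points of a set may be needed to approach a point of its closure. A first countable space has tightness $\omega$, because a point in the closure of a set is the limit of a sequence from that set. The \emph{weight} $w(Y)$ is the least infinite cardinal $\tau$ such that $Y$ has a base of size at most $\tau$; in particular $w(\emptyset)=\omega$. We write $X'$ for the set of non-isolated points of $X$.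

Let $X$ be metrizable. Then $t(X)=\omega$, and one asks how much of this survives in the groups. If $X$ is discrete, the discrete topology is a group topology for which the inclusion of $X$ is continuous, so both groups are discrete and have tightness $\omega$. In general ZFC proves
\[
t(A(X))\le w(X')\qquad\text{and}\qquad t(F(X))\le w(X)
\]
(Proposition~\ref{prop:upper}). The two bounds differ because the two groups have different supplies of sequences converging to the identity. In $A(X)$, a non-isolated point $d$ and a sequence $y_m\to d$ give a sequence $y_m-d\to0$, and isolated points give nothing. In $F(X)$, a single sequence $x_m\to p$ gives, for every $d\in X$, isolated or not, the sequence $d^{-1}x_mp^{-1}d\to e$. For example, if $X$ is the topological sum of a discrete space of size $\kappa$ and one convergent sequence, then $t(A(X))=\omega$ by the first bound, while $\kappa$ different sequences converge to the identity of $F(X)$.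

Suppose that $\kappa$ such sequences are available. A neighborhood of the identity may cut each of them at its own place, and an element close to the identity may be a product of terms taken from several of them. It is plausible that some set of such products accumulates at the identity while each of its subsets of size less than $\kappa$ can be cut off. The natural guess is therefore that the two bounds are always attained:
\begin{enumerate}
\item[(i)] $t(A(X))=w(X')$ for every metrizable space $X$;
\item[(ii)] $t(F(X))=w(X)$ for every non-discrete metrizable space $X$.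
\end{enumerate}
The simplest test space is
\[
X_\kappa=\kappa\times(\omega+1),
\]
where the infinite cardinal $\kappa$ is discrete and $\omega+1$ is a convergent sequence with its limit. It is metrizable, $X_\kappa'=\kappa\times\{\omega\}$, and $w(X_\kappa)=w(X_\kappa')=\kappa$.

The guess is correct under a square principle. For a regular cardinal $\kappa\ge\omega_1$, $\square(\kappa)$ is the statement that there is a sequence $(C_\alpha)_{\alpha<\kappa}$ such that
\begin{enumerate}
\item[(a)] each $C_\alpha$ is closed and unbounded in $\alpha$, and $C_{\alpha+1}=\{\alpha\}$;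
\item[(b)] if $\alpha$ is a limit point of $C_\beta$, then $C_\alpha=C_\beta\cap\alpha$;
\item[(c)] for every closed unbounded $C\subseteq\kappa$ there is a limit point $\alpha$ of $C$ with $C_\alpha\ne C\cap\alpha$.
\end{enumerate}

\begin{theorem}[{\cite[Theorem 4.5]{tight}}]\label{thm:square}
If $\square(\kappa)$ holds for every successor cardinal $\kappa\ge\omega_1$, then \textup{(i)} and \textup{(ii)} hold. In particular, \textup{(i)} and \textup{(ii)} hold under $V=L$, and if \textup{(i)} or \textup{(ii)} fails, then there is a weakly compact cardinal in $L$.
\end{theorem}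

The problem, which comes from \cite{tight}, is whether Theorem~\ref{thm:square} holds in ZFC:
\begin{quote}
\emph{Are \textup{(i)} and \textup{(ii)} provable in ZFC alone, without the square principle?}
\end{quote}
There is evidence in both directions. We shall see that ZFC proves both equalities for the weights $\aleph_1,\aleph_2,\dots,\aleph_\omega$ and far beyond. On the other hand, a set that witnesses large tightness is a failure of compactness: every small subset is separated from the identity by a neighborhood, and the whole set is not. A cardinal with a strong compactness property should forbid this, and it does.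

\subsection{Results}

Filters are proper. A filter is \emph{$\lambda$-complete} if it is closed under intersections of fewer than $\lambda$ members, and \emph{$\sigma$-complete} means $\omega_1$-complete. An uncountable cardinal $\lambda$ is \emph{strongly compact} if every $\lambda$-complete filter on any set extends to a $\lambda$-complete ultrafilter, and \emph{$\omega_1$-strongly compact} if every $\lambda$-complete filter on any set extends to a $\sigma$-complete ultrafilter. Since $\lambda\ge\omega_1$, the first property implies the second.

\begin{theorem}\label{thm:compact}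
If $\lambda$ is $\omega_1$-strongly compact (for example, strongly compact), then $t(A(X))\le\lambda$ and $t(F(X))\le\lambda$ for every first countable space $X$. Hence the equality in \textup{(i)} fails for every metrizable $X$ with $w(X')>\lambda$, and the equality in \textup{(ii)} fails for every non-discrete metrizable $X$ with $w(X)>\lambda$. For instance, both fail for $X_{\lambda^+}$.
\end{theorem}

So ZFC together with a strongly compact cardinal refutes both (i) and (ii). With Theorem~\ref{thm:square} this answers the question.

\begin{corollary}\label{cor:answer}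
If ZFC $+$ ``there is a strongly compact cardinal'' is consistent, then ZFC proves neither \textup{(i)} nor \textup{(ii)}. Under $V=L$ both hold, so ZFC, if consistent, does not refute them.
\end{corollary}

\begin{remark}\label{rem:godel}
A hypothesis beyond the consistency of ZFC cannot be avoided. Let WC be the statement ``there is a weakly compact cardinal''. If ZFC does not prove the conjunction of (i) and (ii), then (i) or (ii) fails in some model of ZFC, and by Theorem~\ref{thm:square} the $L$ of that model satisfies ZFC $+$ WC. So the unprovability implies $\mathrm{Con}(\mathrm{ZFC}+\mathrm{WC})$. Suppose ZFC proved that $\mathrm{Con}(\mathrm{ZFC})$ implies this unprovability. The theory ZFC $+$ WC proves $\mathrm{Con}(\mathrm{ZFC})$, since a weakly compact $\kappa$ is strongly inaccessible and $V_\kappa$ is then a model of ZFC. It would therefore prove its own consistency, and so be inconsistent by G\"odel's second incompleteness theorem.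
\end{remark}

The remaining results locate the combinatorial content of (i) and (ii). Let $\omega=\{0,1,2,\dots\}$ and $\mathbb N=\{1,2,\dots\}$.

\begin{definition}\label{def:phi}
For a regular cardinal $\kappa\ge\omega$, $\Phi(\kappa)$ is the following statement. There are a nonempty set $S$ with $|S|\le\kappa$ and a function $g:S\times\kappa\to\omega$ such that for every sequence $(f_j)_{j\in\mathbb N}$ of functions $f_j:S\to\omega$ there are a finite nonempty $J\subseteq\mathbb N$ and points $s_j\in S$ $(j\in J)$ for which the set
\[
\{\beta<\kappa:\ g(s_j,\beta)\le f_j(s_j)\text{ for all }j\in J\}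
\]
is bounded in $\kappa$. Such a pair $(S,g)$ is a \emph{witness} for $\Phi(\kappa)$.
\end{definition}

One should think of $S$ as indexing sequences that converge to the identity, and of a function $S\to\omega$ as cutting each sequence at some place. A witness is a family of $\kappa$ cuts $g(\cdot,\beta)$ that no sequence $(f_j)$ can dominate, even on finite sets and even though a fresh function $f_j$ is used at each point. Section~\ref{sec:notphi} explains how the definition arises from the group topology.

\begin{theorem}\label{thm:class}
For a successor cardinal $\kappa\ge\omega_1$ the following are equivalent: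
\begin{enumerate}
\item[(1)] $\Phi(\kappa)$;
\item[(2)] $t(A(X_\kappa))=\kappa$;
\item[(3)] $t(F(X_\kappa))=\kappa$;
\item[(4)] $t(A(X))=\kappa$ for every metrizable $X$ with $w(X')=\kappa$;
\item[(5)] $t(F(X))=\kappa$ for every non-discrete metrizable $X$ with $w(X)=\kappa$.
\end{enumerate}
Consequently, \textup{(i)} $\iff$ \textup{(ii)} $\iff$ $\Phi(\kappa)$ holds for every successor cardinal $\kappa\ge\omega_1$.
\end{theorem}

A cardinal is \emph{weakly inaccessible} if it is an uncountable regular limit cardinal.

\begin{theorem}\label{thm:zfc}
The following hold in ZFC.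
\begin{enumerate}
\item[(a)] $\Phi(\omega)$.
\item[(b)] If $\mu$ is regular and $\Phi(\mu)$ holds, then $\Phi(\mu^+)$ holds.
\item[(c)] If $\nu$ is singular, $\Phi(\operatorname{cf}\nu)$ holds, and $\Phi(\eta)$ holds for unboundedly many regular $\eta<\nu$, then $\Phi(\nu^+)$ holds.
\item[(d)] The least regular $\kappa$ for which $\Phi(\kappa)$ fails, if there is one, is weakly inaccessible.
\item[(e)] $t(A(X))=w(X')$ for every metrizable $X$ such that no weakly inaccessible cardinal is less than $w(X')$, and $t(F(X))=w(X)$ for every non-discrete metrizable $X$ such that no weakly inaccessible cardinal is less than $w(X)$.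
\item[(f)] If \textup{(i)}, equivalently \textup{(ii)}, fails, then there is a weakly inaccessible cardinal, and either $\Phi(\lambda)$ and $\Phi(\lambda^+)$ both fail for some regular $\lambda$, or $\Phi(\nu^+)$ and $\Phi(\operatorname{cf}\nu)$ both fail for some singular $\nu$.
\end{enumerate}
\end{theorem}

Sections~\ref{sec:semi} and~\ref{sec:ultra} prove Theorem~\ref{thm:compact}; a reader who wants only the answer to the question may stop there. Sections~\ref{sec:upper}--\ref{sec:lower} prove Theorem~\ref{thm:class}, and Section~\ref{sec:phi}, which is pure infinite combinatorics up to its last page, proves Theorem~\ref{thm:zfc}.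

\section{Seminorms on free topological groups}\label{sec:semi}

We write $G(X)$ for either of the groups $F(X)$ and $A(X)$, in multiplicative notation with identity $e$. Every statement about $G(X)$ is to be read for both groups; in $A(X)$ the conjugations that appear are trivial. When only $A(X)$ is concerned we write additively, and $c_x(a)\in\mathbb Z$ denotes the coefficient of $x\in X$ in $a\in A(X)$.

The finest topology in the definition exists, since the supremum of all group topologies for which the inclusion of $X$ is continuous is again such a topology. For Tychonoff $X$ it is finer than Markov's Hausdorff free group topology, so it is Hausdorff and coincides with the usual one. We use the definition in two ways. First, it gives the \emph{universal property}: every continuous map $\varphi$ of $X$ into a topological group $H$ (abelian in the case of $A(X)$) extends to a continuous homomorphism $\hat\varphi:G(X)\to H$. Indeed, let $\hat\varphi$ be the algebraic extension. The preimages under $\hat\varphi$ of the open sets of $H$ form a group topology for which the inclusion of $X$ is continuous, so they are open in $G(X)$.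

The second use rests on a textbook fact. Let $\mathcal B$ be a nonempty family of subsets of a group $G$, each containing $e$, such that
\begin{enumerate}
\item[(B1)] for $O_1,O_2\in\mathcal B$ there is $O\in\mathcal B$ with $O\subseteq O_1\cap O_2$;
\item[(B2)] for $O\in\mathcal B$ there is $O'\in\mathcal B$ with $O'O'\subseteq O$ and $(O')^{-1}\subseteq O$;
\item[(B3)] for $O\in\mathcal B$ and $k\in G$ there is $O'\in\mathcal B$ with $k^{-1}O'k\subseteq O$.
\end{enumerate}
Then there is a group topology on $G$, not necessarily Hausdorff, in which for every $g\in G$ the sets $gO$ $(O\in\mathcal B)$ form a neighborhood base at $g$.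

\begin{lemma}\label{lem:base}
Let $\mathcal B$ be a family of subsets of $G(X)$ as above, and suppose in addition that
\begin{enumerate}
\item[(B4)] for $x\in X$ and $O\in\mathcal B$, the set $\{y\in X:x^{-1}y\in O\}$ is a neighborhood of $x$ in $X$.
\end{enumerate}
Then every member of $\mathcal B$ is a neighborhood of $e$ in $G(X)$.
\end{lemma}

\begin{proof}
Condition (B4) says that the inclusion of $X$ is continuous for the topology defined by $\mathcal B$. That topology is therefore coarser than the topology of $G(X)$.
\end{proof}

Translations are homeomorphisms, so the tightness of a topological group is tested at the identity only: $t(G)\le\tau$ if and only if every $A\subseteq G$ with $e\in\overline A$ has a subset $B$ with $|B|\le\tau$ and $e\in\overline B$. We shall have to combine many neighborhoods of $e$ into one. Real-valued functions are easier to combine than sets, so we replace neighborhoods by seminorms.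

A \emph{seminorm} on a group $G$ is a function $N:G\to[0,1]$ with
\[
N(e)=0,\qquad N(g^{-1})=N(g),\qquad N(gh)\le N(g)+N(h).
\]
If $N_0:G\to[0,\infty)$ has these three properties, then $\min(1,N_0)$ is a seminorm. From $N(gh)\le N(g)+N(h)$ and $N(g)\le N(gh)+N(h^{-1})$ we get $|N(gh)-N(g)|\le N(h)$, so a seminorm on a topological group is continuous as soon as it is continuous at $e$.

\begin{lemma}\label{lem:semi}
Every neighborhood $V$ of $e$ in a topological group $G$ contains $\{g:N(g)<1\}$ for some continuous seminorm $N$. Consequently, for $B\subseteq G$ we have $e\notin\overline B$ if and only if some continuous seminorm is equal to $1$ on $B$.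
\end{lemma}

\begin{proof}
Let $U_0=G$, and choose symmetric neighborhoods $U_n$ $(n\ge1)$ of $e$ with $U_1\subseteq V$ and $U_{n+1}^3\subseteq U_n$. Put $\varphi(g)=\inf\{2^{-n}:g\in U_n\}$. The sets $U_n$ decrease, so the values of $\varphi$ are $0$ or of the form $2^{-n}$, and $\varphi(g)\le2^{-n}$ if and only if $g\in U_n$. The function $\varphi$ is symmetric but need not be subadditive. The following estimate shows that forcing subadditivity loses at most a factor $2$:
\begin{equation}\label{eq:two}
\varphi(g_1\cdots g_k)\le 2s,\qquad\text{where } s=\varphi(g_1)+\dots+\varphi(g_k).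
\end{equation}
We use induction on $k$; the cases $k\le1$ are trivial, and so is the case $s\ge\frac12$. If $s=0$, all $g_i$ lie in $\bigcap_nU_n$, which is closed under products because $U_{n+1}^2\subseteq U_n$. Let $0<s<\frac12$ and $k\ge2$. Let $l$ be the largest index with $0\le l<k$ and $\sum_{i\le l}\varphi(g_i)\le s/2$. Then $\sum_{i>l+1}\varphi(g_i)\le s/2$: either the sum is empty, or $l+1<k$ and $\sum_{i\le l+1}\varphi(g_i)>s/2$. By induction, $\varphi$ is at most $s$ at each of $g_1\cdots g_l$, $g_{l+1}$ and $g_{l+2}\cdots g_k$. Choose $n$ with $2^{-n}\le s<2^{-n+1}$; then $n\ge2$. A value of $\varphi$ below $2^{-n+1}$ is at most $2^{-n}$, so the three elements lie in $U_n$, their product lies in $U_{n-1}$, and $\varphi(g_1\cdots g_k)\le2^{-n+1}\le2s$.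

Let $N_0(g)$ be the infimum of $\sum_i\varphi(g_i)$ over all factorizations $g=g_1\cdots g_k$. Then $N_0(e)=0$; $N_0$ is symmetric (invert a factorization) and subadditive (concatenate two factorizations); and $\frac12\varphi\le N_0\le\varphi$ by \eqref{eq:two}. Put $N=\min(1,2N_0)$. It is continuous at $e$ because $N\le2\cdot2^{-n}$ on $U_n$. If $N(g)<1$, then $\varphi(g)\le2N_0(g)<1$, so $\varphi(g)\le\frac12$ and $g\in U_1\subseteq V$.

For the last statement, if $e\notin\overline B$ apply the first part to $V=G\setminus\overline B$; conversely, if $N=1$ on $B$, then $\{N<1\}$ is a neighborhood of $e$ that misses $B$.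
\end{proof}

On $G(X)$ the continuity of a seminorm can be tested on $X$. This is the property of free groups on which everything below depends.

\begin{lemma}\label{lem:test}
A seminorm $N$ on $G(X)$ is continuous if and only if for all $h\in G(X)$, $x\in X$ and $\varepsilon>0$ there is a neighborhood $V$ of $x$ in $X$ with $N(h^{-1}x^{-1}yh)<\varepsilon$ for all $y\in V$. For $A(X)$ the condition reads: $N(y-x)\to0$ as $y\to x$, for every $x\in X$.
\end{lemma}

\begin{proof}
If $N$ is continuous, then $y\mapsto N(h^{-1}x^{-1}yh)$ is continuous on $X$ and vanishes at $x$. Conversely, assume the condition. For a finite nonempty $K\subseteq G(X)$ and $\varepsilon>0$ let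
\[
O(K,\varepsilon)=\{g:N(h^{-1}gh)<\varepsilon\text{ for all }h\in K\}.
\]
The conjugations are there to secure (B3), which $\{N<\varepsilon\}$ alone need not satisfy. We check the hypotheses of Lemma~\ref{lem:base}. (B1): $O(K\cup K',\min(\varepsilon,\varepsilon'))\subseteq O(K,\varepsilon)\cap O(K',\varepsilon')$. (B2): each $g\mapsto N(h^{-1}gh)$ is a seminorm, so $O(K,\varepsilon)$ is symmetric and contains $O(K,\varepsilon/2)^2$. (B3): if $g\in O(kK,\varepsilon)$ and $h\in K$, then $N(h^{-1}k^{-1}gkh)=N((kh)^{-1}g(kh))<\varepsilon$, so $k^{-1}O(kK,\varepsilon)k\subseteq O(K,\varepsilon)$. (B4) is the hypothesis, applied to the finitely many $h\in K$. Hence $O(\{e\},\varepsilon)=\{N<\varepsilon\}$ is a neighborhood of $e$ for every $\varepsilon>0$.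
\end{proof}

\begin{example}\label{ex:nf}
In $X_\kappa$ write $d_s=(s,\omega)$ and $y_{s,m}=(s,m)$. By Lemma~\ref{lem:test}, a seminorm $N$ on $A(X_\kappa)$ is continuous if and only if $N(y_{s,m}-d_s)\to0$ as $m\to\infty$, for each $s<\kappa$ separately. For $f:\kappa\to\omega$ put
\[
N_f(a)=\min\Bigl\{1,\ \sum_{s<\kappa}\ \sum_{m<f(s)}|c_{y_{s,m}}(a)|\Bigr\}.
\]
This seminorm is continuous, since $N_f(y_{s,m}-d_s)=0$ for $m\ge f(s)$; it cuts the $s$-th sequence at $f(s)$. The seminorms $N_f$ do not generate the topology. The seminorm $N(a)=\min\{1,\sum_m|c_{y_{0,m}}(a)|/(m+1)\}$ is continuous and equals $1$ at $a_n=(n+1)(y_{0,n}-d_0)$, whereas $N_f(a_n)=0$ for $n\ge f(0)$.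
\end{example}

\section{Limits of seminorms along a $\sigma$-complete ultrafilter}\label{sec:ultra}

\subsection{The idea in a model case}

For a set $A$ let $[A]^{\le\lambda}$ be the set of all subsets of $A$ of size at most $\lambda$. Take $A\subseteq A(X_\kappa)$, and suppose that every $B\in[A]^{\le\lambda}$ is separated from $0$ by a seminorm from Example~\ref{ex:nf}, say $N_{f_B}=1$ on $B$. We want a single $f$ with $N_f=1$ on $A$. Suppose that $U$ is a $\sigma$-complete ultrafilter on $[A]^{\le\lambda}$ that contains $\{B:a\in B\}$ for every $a\in A$. For a fixed $s$, the countably many sets $\{B:f_B(s)=n\}$ cover $[A]^{\le\lambda}$, so one of them is in $U$; call the corresponding number $f(s)$. Now let $a\in A$. Only finitely many $s$ occur in $a$, so there is $B$ with $a\in B$ and $f_B(s)=f(s)$ for all these $s$. Then $N_f(a)=N_{f_B}(a)=1$. The size of $\kappa$ plays no role, because the coordinates $s$ are treated one at a time and each element of $A$ sees finitely many of them.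

The $\sigma$-completeness cannot be dropped. Take one sequence $y_m\to d$ and $A=\{y_m-d:m<\omega\}$. A finite $B\subseteq A$ is separated from $0$ by the cut at any number $f_B$ above the indices in $B$. But $0\in\overline A$. Along an ultrafilter on the finite subsets of $A$ that contains all sets $\{B:a\in B\}$, the numbers $f_B$ tend to infinity, and the pointwise limit of the seminorms $N_{f_B}$ is a seminorm equal to $1$ on $A$, hence discontinuous.

In general the separating seminorms are arbitrary, so we take the limit of the seminorms themselves. The role of the numbers $f_B(s)$ passes to moduli of continuity, which are natural numbers because $X$ is first countable.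

\subsection{Proof of Theorem~\ref{thm:compact}}

\begin{lemma}\label{lem:const}
Let $U$ be a $\sigma$-complete ultrafilter on a set $\Omega$. Every function $\phi:\Omega\to\omega$ and every function $\phi:\Omega\to[0,1]$ is constant on a set in $U$, and the constant is unique.
\end{lemma}

\begin{proof}
If countably many sets cover $\Omega$, one of them is in $U$; otherwise all complements are in $U$, and so is their intersection, which is empty. For $\phi:\Omega\to\omega$ apply this to the fibers. For $\phi:\Omega\to[0,1]$ and each $n$, cover $[0,1]$ by finitely many intervals of length at most $2^{-n}$ and pick one of them, $I_n$, with $\phi^{-1}(I_n)\in U$. Then $\phi^{-1}(\bigcap_nI_n)=\bigcap_n\phi^{-1}(I_n)\in U$, so $\bigcap_nI_n$ is nonempty, and it has at most one point. The constant is unique because any two sets in $U$ meet.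
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
Let $X$ be first countable, let $A\subseteq G(X)$, and suppose that $e\notin\overline B$ for every $B\in\Omega=[A]^{\le\lambda}$. We show that $e\notin\overline A$. By Lemma~\ref{lem:semi} choose for each $B\in\Omega$ a continuous seminorm $N_B$ with $N_B=1$ on $B$.

\emph{The ultrafilter.} For $C\in\Omega$ let $\Omega_C=\{B\in\Omega:C\subseteq B\}$; this set contains $C$. If $C_i\in\Omega$ for $i<\lambda$, then $C=\bigcup_iC_i\in\Omega$ and $\bigcap_i\Omega_{C_i}=\Omega_C$. So the sets $\Omega_C$ generate a $\lambda^+$-complete, hence $\lambda$-complete, filter. Since $\lambda$ is $\omega_1$-strongly compact, it extends to a $\sigma$-complete ultrafilter $U$ on $\Omega$. By Lemma~\ref{lem:const}, for each $g\in G(X)$ there is a number $N(g)\in[0,1]$ with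
\[
R_g=\{B\in\Omega:N_B(g)=N(g)\}\in U.
\]

\emph{$N$ is a seminorm equal to $1$ on $A$.} Given $g,h$, take $B\in R_e\cap R_g\cap R_{g^{-1}}\cap R_h\cap R_{gh}$. The seminorm $N_B$ agrees with $N$ at these five elements, so $N(e)=0$, $N(g^{-1})=N(g)$ and $N(gh)\le N(g)+N(h)$. For $a\in A$ take $B\in R_a\cap\Omega_{\{a\}}$; then $N(a)=N_B(a)=1$.

\emph{$N$ is continuous.} We use Lemma~\ref{lem:test}. Let $h\in G(X)$, $x\in X$, $\varepsilon>0$, and let $V_0\supseteq V_1\supseteq\cdots$ be a neighborhood base at $x$. For each $B$, since $N_B$ is continuous, there is a least $n_B\in\omega$ with $N_B(h^{-1}x^{-1}yh)<\varepsilon$ for all $y\in V_{n_B}$. By Lemma~\ref{lem:const} there is $n$ with $Q=\{B:n_B=n\}\in U$. Let $y\in V_n$ and $g=h^{-1}x^{-1}yh$. For $B\in Q\cap R_g$ we have $N(g)=N_B(g)<\varepsilon$.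

By Lemma~\ref{lem:semi}, $e\notin\overline A$. This proves $t(G(X))\le\lambda$. A metrizable space is first countable, so $t(A(X))\le\lambda<w(X')$ whenever $w(X')>\lambda$, and $t(F(X))\le\lambda<w(X)$ whenever $w(X)>\lambda$. The space $X_{\lambda^+}$ satisfies both conditions.
\end{proof}

\begin{remark}\label{rem:hyp}
The large cardinal is used once, to obtain $U$. First countability is also used once, to make $n_B$ a natural number, and it cannot be omitted. For a Tychonoff space $X$ the inclusion into $G(X)$ is an embedding: if $C\subseteq X$ is closed and $x\notin C$, a continuous $H:X\to\mathbb R$ with $H(x)=1$ and $H=0$ on $C$ extends to a continuous homomorphism $\hat H$, and $\{\hat H>\frac12\}$ is a neighborhood of $x$ that misses $C$. Hence $t(G(X))\ge t(X)$. For $X=\lambda^++1$ with the order topology, the top point lies in the closure of $\lambda^+$ but not in the closure of any subset of size at most $\lambda$, so $t(G(X))>\lambda$.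
\end{remark}

\section{Upper bounds by the weight}\label{sec:upper}

A \emph{network} for a space $Y$ is a family $\mathcal M$ of subsets such that for every open $O$ and $y\in O$ there is $M\in\mathcal M$ with $y\in M\subseteq O$. The images of the members of a base under a continuous surjection form a network; if $Y$ is a union of subspaces, the union of networks for them is a network for $Y$; the traces of a network on a subspace form a network; and choosing a point in each nonempty member of a network gives a dense set.

\begin{lemma}\label{lem:net}
Let $Y\subseteq X$, and let $H$ be the subgroup of $G(X)$ generated by $Y$. Every subset of $H$ has a dense subset of size at most $w(Y)$.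
\end{lemma}

\begin{proof}
For $n\ge1$ and signs $\epsilon_1,\dots,\epsilon_n\in\{1,-1\}$ the map $Y^n\to G(X)$, $(y_1,\dots,y_n)\mapsto y_1^{\epsilon_1}\cdots y_n^{\epsilon_n}$, is continuous, and $w(Y^n)\le w(Y)$. The countably many images together with $\{e\}$ cover $H$, so $H$ and each of its subsets have a network of size at most $w(Y)$.
\end{proof}

\begin{proposition}\label{prop:upper}
For metrizable $X$, $t(F(X))\le w(X)$ and $t(A(X))\le w(X')$.
\end{proposition}

The first bound is immediate from Lemma~\ref{lem:net}. For the second, the difficulty is that there may be far more than $w(X')$ isolated points, and the small set $B$ must be chosen before the neighborhood of $0$ is known. We sort the isolated points into $w(X')$ types, according to where they lie near $X'$ and how far they are from $X'$. Then we show that every continuous seminorm is dominated by a continuous function that sees only the types of the isolated points and a retraction onto $X'$.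

\begin{proof}
Let $e\in\overline A$ in $F(X)$. By Lemma~\ref{lem:net} with $Y=X$, there is a dense $B\subseteq A$ with $|B|\le w(X)$, and $e\in\overline A=\overline B$.

Now consider $A(X)$. If $X'=\emptyset$, then $A(X)$ is discrete. Let $X'\ne\emptyset$, $I=X\setminus X'$, $\tau=w(X')$. Let $\varrho$ be a metric on $X$ and let $E\subseteq X'$ be dense in $X'$ with $|E|\le\tau$.

\emph{Types.} The set $X'$ is closed, so $\delta(x)=\varrho(x,X')>0$ for $x\in I$. For $x\in I$ choose $r(x)\in E$ with $\varrho(x,r(x))<2\delta(x)$, which is possible since $\varrho(x,E)=\delta(x)$, and let $n(x)$ be the least $n\ge0$ with $2^{-n}\le\delta(x)$. The \emph{type} of $x\in I$ is the pair $\operatorname{tp}(x)=(r(x),n(x))\in E\times\omega$. There are at most $\tau$ types. Put $r(x)=x$ for $x\in X'$. For $p\in X'$ and $x\in I$,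
\begin{equation}\label{eq:retr}
\varrho(r(x),p)\le\varrho(r(x),x)+\varrho(x,p)<2\delta(x)+\varrho(x,p)\le3\varrho(x,p),
\end{equation}
so $r:X\to X'$ is continuous at the points of $X'$, and it is continuous at isolated points. Let $\hat r$ be the continuous endomorphism of $A(X)$ that extends $r$. It takes values in the subgroup $H$ generated by $X'$, and
\begin{equation}\label{eq:decomp}
a=\hat r(a)+\sum_{x\in I}c_x(a)\,(x-r(x))\qquad(a\in A(X)).
\end{equation}

\emph{The dominating seminorm.} Let $N$ be a continuous seminorm on $A(X)$. For a type $\pi$ that occurs put $M(\pi)=\sup\{N(x-r(x)):x\in I,\ \operatorname{tp}(x)=\pi\}$, and let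
\[
P(a)=\min\Bigl\{1,\ \sum_{x\in I}|c_x(a)|\,M(\operatorname{tp}(x))\Bigr\}.
\]
Then $P$ is a seminorm, and \eqref{eq:decomp} gives $N(a)\le N(\hat r(a))+P(a)$, because $N$ of the sum in \eqref{eq:decomp} is at most $1$ and at most $\sum_x|c_x(a)|N(x-r(x))$.

We claim that $P$ is continuous. By Lemma~\ref{lem:test} we must show that $P(y-p)\to0$ as $y\to p$, and only $p\in X'$ needs an argument. For $y\in X'$ we have $P(y-p)=0$, and for $y\in I$ we have $P(y-p)=M(\operatorname{tp}(y))$. Let $\varepsilon>0$, choose $\eta>0$ with $N(z-p)<\varepsilon$ whenever $\varrho(z,p)<\eta$, and let $\eta'=\min(1,\eta/7)$. Let $y\in I$ with $\varrho(y,p)<\eta'$, and let $y'\in I$ have the same type $(q,n)$ as $y$. By \eqref{eq:retr}, $\varrho(q,p)<3\eta'$. Since $\delta(y)<\eta'\le1$, we have $n\ge1$, and the minimality of $n=n(y')$ gives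
\[
\delta(y')<2^{-n+1}\le2\delta(y)<2\eta'.
\]
This is the reason for recording $n$ in the type: it keeps all points of the type close to $q$. Thus $\varrho(y',q)<2\delta(y')<4\eta'$ and $\varrho(y',p)<7\eta'\le\eta$. Hence $N(y'-q)\le N(y'-p)+N(q-p)<2\varepsilon$, and $M(\operatorname{tp}(y))\le2\varepsilon$. The claim is proved.

\emph{The small set.} Let $A\subseteq A(X)$ with $0\in\overline A$. The \emph{pattern} $\sigma(a)$ of $a\in A(X)$ is the function that assigns to each type $\pi$ and each integer $c\ne0$ the number of $x\in I$ with $\operatorname{tp}(x)=\pi$ and $c_x(a)=c$. A pattern has finite support, so there are at most $\tau$ patterns. Patterns are defined without reference to $N$, and for every $N$ the value $P(a)$ depends only on $\sigma(a)$. For a pattern $\sigma$ let $A_\sigma=\{a\in A:\sigma(a)=\sigma\}$. By Lemma~\ref{lem:net} with $Y=X'$ there is $B_\sigma\subseteq A_\sigma$ with $|B_\sigma|\le\tau$ such that $\hat r(B_\sigma)$ is dense in $\hat r(A_\sigma)$. Let $B=\bigcup_\sigma B_\sigma$, so $|B|\le\tau$.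

Let $O$ be a neighborhood of $0$, let $N$ be a continuous seminorm with $\{N<1\}\subseteq O$, and let $P$ be as above. The function $a\mapsto N(\hat r(a))+P(a)$ is continuous and vanishes at $0$, so there is $a\in A$ with $N(\hat r(a))<1-P(a)$. The open set $\{N<1-P(a)\}$ contains $\hat r(a)$, so it contains $\hat r(b)$ for some $b\in B_{\sigma(a)}$. Since $P(b)=P(a)$, we get $N(b)\le N(\hat r(b))+P(b)<1$, and $b\in O$. Thus $0\in\overline B$.
\end{proof}

Commutativity enters through \eqref{eq:decomp}. The bound $w(X')$ is false for $F(X)$: for the sum of a discrete space of size $\omega_1$ and a convergent sequence, $w(X')=\omega$, while $t(F(X))=\omega_1$ by Theorem~\ref{thm:zfc}(e).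

\section{The failure of $\Phi(\kappa)$ gives small tightness}\label{sec:notphi}

We now ask what remains of the proof of Theorem~\ref{thm:compact} when no ultrafilter is available. Let $A=\{a_\xi:\xi<\kappa\}$, and suppose that each initial segment $\{a_\zeta:\zeta<\xi\}$ is separated from $e$ by a continuous seminorm $N_\xi$. Each continuity test $s=(h,x,\varepsilon)$ of Lemma~\ref{lem:test} has a modulus $g(s,\xi)\in\omega$ for $N_\xi$. The ultrafilter produced for every test one modulus that works for almost all seminorms. Without it we build a neighborhood of $e$ directly. Example~\ref{ex:nf} shows that one cut does not suffice to describe neighborhoods. We use a sequence of cuts, one for each factor of a product, with the $j$-th factor allowed to contribute $2^{-j-1}$ to the seminorm.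

Let $X$ be first countable, and fix a decreasing neighborhood base $(V_m(x))_{m<\omega}$ at each $x\in X$. For a sequence $\psi=(\psi_j)_{j\in\mathbb N}$ of functions $\psi_j:G(X)\times X\to\omega$ put
\[
U_j(\psi)=\{(h^{-1}x^{-1}yh)^{\pm1}:\ h\in G(X),\ x\in X,\ y\in V_{\psi_j(h,x)}(x)\},
\]
and let $W(\psi)$ be the set of all products $u_1\cdots u_k$ $(k\ge0)$ with $u_i\in U_{j_i}(\psi)$ for pairwise distinct indices $j_1,\dots,j_k\in\mathbb N$, in any order.

\begin{lemma}\label{lem:W}
Every $W(\psi)$ is a neighborhood of $e$ in $G(X)$.
\end{lemma}

\begin{proof}
We check (B1)--(B4) for the family of all $W(\psi)$; each contains the empty product $e$. Since the bases decrease, larger functions give smaller sets $U_j$.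

(B1) If $\psi''_j=\max(\psi_j,\psi'_j)$, then $W(\psi'')\subseteq W(\psi)\cap W(\psi')$.

(B2) The sets $U_j(\psi)$ are symmetric and the order of the indices is free, so $W(\psi)^{-1}=W(\psi)$. Let $\psi'_j=\max(\psi_{2j},\psi_{2j-1})$. Then $U_j(\psi')\subseteq U_{2j}(\psi)\cap U_{2j-1}(\psi)$. In a product of two elements of $W(\psi')$, replace each index $j$ by $2j$ in the first factor and by $2j-1$ in the second. The new indices are distinct, so $W(\psi')^2\subseteq W(\psi)$. Also $W(\psi')^{-1}=W(\psi')\subseteq W(\psi)$.

(B3) Let $\psi'_j(h,x)=\psi_j(hk,x)$. If $y\in V_{\psi'_j(h,x)}(x)$, then $k^{-1}(h^{-1}x^{-1}yh)k=(hk)^{-1}x^{-1}y(hk)\in U_j(\psi)$. So $k^{-1}U_j(\psi')k\subseteq U_j(\psi)$, and conjugating a product factor by factor gives $k^{-1}W(\psi')k\subseteq W(\psi)$.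

(B4) If $y\in V_{\psi_1(e,x)}(x)$, then $x^{-1}y\in U_1(\psi)\subseteq W(\psi)$.
\end{proof}

An element $a_\zeta$ of $W(\psi)$ is a product of finitely many factors, each attached to a test $s_j$ and to its own index $j$. If some $\xi>\zeta$ has $g(s_j,\xi)\le\psi_j$ at all these tests, then $N_\xi(a_\zeta)$ is small, which is absurd. The existence of a $\psi$ for which such a $\xi$ can always be found is exactly the failure of $\Phi(\kappa)$.

\begin{proposition}\label{prop:small}
Let $\kappa$ be regular and uncountable, suppose that $\Phi(\kappa)$ fails, and let $X$ be first countable with $|X|\le\kappa$. If $A\subseteq G(X)$ and $e\in\overline A$, then $e\in\overline B$ for some $B\subseteq A$ with $|B|<\kappa$.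
\end{proposition}

\begin{proof}
Since $|G(X)|\le\kappa$ and $A\ne\emptyset$, we may write $A=\{a_\xi:\xi<\kappa\}$, with repetitions if necessary. Suppose that no such $B$ exists. By Lemma~\ref{lem:semi} there are continuous seminorms $N_\xi$ $(\xi<\kappa)$ with $N_\xi(a_\zeta)=1$ for all $\zeta<\xi$. Let $S=G(X)\times X\times\mathbb N$, so that $|S|\le\kappa$. For $s=(h,x,n)\in S$ and $\xi<\kappa$ let $g(s,\xi)$ be the least $m$ with
\[
N_\xi(h^{-1}x^{-1}yh)\le2^{-n-1}\quad\text{for all }y\in V_m(x).
\]
The pair $(S,g)$ is not a witness for $\Phi(\kappa)$. So there are $f_j:S\to\omega$ such that for every finite nonempty $J\subseteq\mathbb N$ and all $s_j\in S$ the set $\{\xi:g(s_j,\xi)\le f_j(s_j)\text{ for all }j\in J\}$ is unbounded in $\kappa$.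

Put $\psi_j(h,x)=f_j(h,x,j)$. By Lemma~\ref{lem:W}, $W(\psi)$ contains some $a_\zeta$, say $a_\zeta=u_1\cdots u_k$ with $u_i=(h_i^{-1}x_i^{-1}y_ih_i)^{\pm1}$, $y_i\in V_{\psi_{j_i}(h_i,x_i)}(x_i)$, and $j_1,\dots,j_k$ distinct. We have $k\ge1$, since $N_{\zeta+1}(a_\zeta)=1$ forces $a_\zeta\ne e$. Let $J=\{j_1,\dots,j_k\}$ and $s_{j_i}=(h_i,x_i,j_i)$. There is $\xi>\zeta$ with $g(s_{j_i},\xi)\le f_{j_i}(s_{j_i})=\psi_{j_i}(h_i,x_i)$ for all $i$. Then $y_i\in V_{g(s_{j_i},\xi)}(x_i)$, so $N_\xi(u_i)\le2^{-j_i-1}$, and
\[
1=N_\xi(a_\zeta)\le\sum_{i=1}^k2^{-j_i-1}\le\sum_{j\ge1}2^{-j-1}=\tfrac12,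
\]
a contradiction.
\end{proof}

\begin{remark}\label{rem:measure}
Let $\kappa$ be regular, and suppose that there is a countably additive probability measure $m$ on $\mathcal P(\kappa)$ that vanishes on bounded sets. Then $\Phi(\kappa)$ fails. Indeed, given $S$ and $g$, the sets $\{\beta:g(s,\beta)\le n\}$ increase to $\kappa$ as $n\to\infty$, so we can choose $f_j(s)$ with $m\{\beta:g(s,\beta)\le f_j(s)\}>1-2^{-j-1}$. An intersection of such sets over finitely many distinct $j$ has measure greater than $1-\sum_{j\ge1}2^{-j-1}=\frac12$, and is therefore unbounded. A $\sigma$-complete ultrafilter on $\kappa$ that is \emph{uniform}, meaning that all its members have size $\kappa$, is such a measure with values $0$ and $1$. By Theorem~\ref{thm:class}, (i) and (ii) already fail if a single successor cardinal carries a uniform $\sigma$-complete ultrafilter. If $\lambda$ is $\omega_1$-strongly compact, every regular $\kappa\ge\lambda$ carries one: extend the $\kappa$-complete filter of complements of bounded sets.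
\end{remark}

\section{$\Phi(\kappa)$ gives large tightness}\label{sec:lower}

\begin{proposition}\label{prop:large}
Let $\kappa$ be regular and uncountable, and assume $\Phi(\kappa)$.
\begin{enumerate}
\item[(a)] If $X$ is metrizable and $w(X')\ge\kappa$, then $t(A(X))\ge\kappa$.
\item[(b)] If $X$ is metrizable and non-discrete and $w(X)\ge\kappa$, then $t(F(X))\ge\kappa$.
\end{enumerate}
\end{proposition}

In both parts we find a set $A$ with $e\in\overline A$ and $e\notin\overline B$ for all $B\subseteq A$ with $|B|<\kappa$; then the tightness cannot be less than $\kappa$. Fix a witness $(S,g)$ for $\Phi(\kappa)$ and a metric $\varrho$ on $X$, with open balls $B(x,r)$. We first collect what the two parts share.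

\subsection{Small families}

A \emph{small family} is a family $(s_j,m_j)_{j\in J}$, where $J\subseteq\mathbb N$ is finite and nonempty, $s_j\in S$, $m_j\in\omega$, and the set $\{\beta<\kappa:g(s_j,\beta)\le m_j\text{ for all }j\in J\}$ is bounded in $\kappa$. The elements of $A$ will be products of the $m_j$-th terms of the $s_j$-th sequences over small families. Property (S1) below will put $e$ into $\overline A$, and (S2) will cut off the small subsets.
\begin{enumerate}
\item[(S1)] \emph{For every sequence $(f_j)_{j\in\mathbb N}$ of functions $S\to\omega$ there is a small family with $m_j=f_j(s_j)$ for all $j\in J$.} This is the definition of a witness.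
\item[(S2)] \emph{For every collection of fewer than $\kappa$ small families there is $f:S\to\omega$ such that each family in the collection has an index $j$ with $m_j<f(s_j)$.} The union of the fewer than $\kappa$ bounded sets is bounded, as $\kappa$ is regular. Take $\beta<\kappa$ outside the union and put $f(s)=g(s,\beta)$.
\end{enumerate}

\begin{lemma}\label{lem:closure}
Let $G$ be a topological group, and for $s\in S$ let $(z_{s,m})_{m<\omega}$ be a sequence converging to $e$. Let $A$ be the set of all products $\prod_{j\in J}z_{s_j,m_j}$, taken in increasing order of $j$, over small families. Then $e\in\overline A$.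
\end{lemma}

\begin{proof}
Let $V_0$ be a neighborhood of $e$, and choose neighborhoods $V_j$ of $e$ with $V_j^2\subseteq V_{j-1}$ for $j\ge1$. By downward induction on $i$ we have $V_iV_{i+1}\cdots V_n\subseteq V_{i-1}$ for $1\le i\le n$: indeed $V_n\subseteq V_{n-1}$, and $V_i(V_{i+1}\cdots V_n)\subseteq V_iV_i\subseteq V_{i-1}$. Choose $f_j(s)$ with $z_{s,f_j(s)}\in V_j$, and take a small family as in (S1). Its product lies in $V_1\cdots V_{\max J}\subseteq V_0$, with $e$ in the places $j\notin J$.
\end{proof}

A subset of a metric space is \emph{$\varepsilon$-separated} if distinct points of it are at distance at least $\varepsilon$.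

\begin{lemma}\label{lem:sep}
If $Y$ is a metric space with $w(Y)\ge\kappa$, then for some $\varepsilon>0$ there is an $\varepsilon$-separated subset of $Y$ of size at least $\kappa$.
\end{lemma}

\begin{proof}
Let $D_n$ be a maximal $1/n$-separated set. Every point is within $1/n$ of $D_n$, so $D=\bigcup_nD_n$ is dense, and the balls of rational radius about points of $D$ form a base. If $|D_n|<\kappa$ for all $n$, then $|D|<\kappa$ because $\kappa$ is regular and uncountable, and $w(Y)<\kappa$.
\end{proof}

\subsection{The abelian case}

\begin{proof}[Proof of Proposition~\ref{prop:large}(a)]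
By Lemma~\ref{lem:sep} there are $\varepsilon>0$ and distinct points $d_s\in X'$ $(s\in S)$ that form an $\varepsilon$-separated set. For each $s$ choose an injective sequence $y_{s,m}\to d_s$ in $B(d_s,\varepsilon/3)\setminus\{d_s\}$, and let $Y_s=\{d_s\}\cup\{y_{s,m}:m<\omega\}$ and $Y=\bigcup_sY_s$. A ball of radius $\varepsilon/6$ meets at most one of the balls $B(d_s,\varepsilon/3)$, since otherwise two centers would be at distance less than $\varepsilon/3+\varepsilon/3+\varepsilon/3$. So every point of $X$ has a neighborhood that meets at most one of the compact sets $Y_s$. Hence $Y$ is closed, and $Y_s=Y\cap B(d_s,\varepsilon/3)$ is open in $Y$.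

Let $A$ be the set of all sums $\sum_{j\in J}(y_{s_j,m_j}-d_{s_j})$ over small families. By Lemma~\ref{lem:closure}, $0\in\overline A$. Let $B\subseteq A$ with $|B|<\kappa$. Fix for each element of $B$ a small family that represents it, and take $f$ from (S2). Define $h:Y\to\{0,1\}$ by $h(y_{s,m})=1$ if $m<f(s)$, and $h=0$ at all other points. On each $Y_s$ the function $h$ vanishes at the limit and at all but finitely many terms, so $h$ is continuous on $Y$. By the Tietze extension theorem it extends to a continuous $H:X\to\mathbb R$, which extends to a continuous homomorphism $\hat H:A(X)\to\mathbb R$. For $b\in B$ with its fixed family,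
\[
\hat H(b)=\sum_{j\in J}\bigl(h(y_{s_j,m_j})-h(d_{s_j})\bigr)=|\{j\in J:m_j<f(s_j)\}|\ge1.
\]
So the neighborhood $\{\hat H<1\}$ of $0$ misses $B$.
\end{proof}

\subsection{The non-abelian case}

Now only one non-isolated point $p$ is guaranteed, and the sequences are the conjugates $d_s^{-1}x_mp^{-1}d_s$ of one sequence. A homomorphism into an abelian group sends $d_s^{-1}x_mp^{-1}d_s$ to an element that does not depend on $s$, so it cannot cut different sequences at different places. We need a target group in which conjugation is visible. The natural choice is a semidirect product of a space of functions with a group of translations. The point $d_s$ goes to the translation by a vector $\delta_s$, the point $x_m$ goes to a function $u_m$ with $u_m(\delta_s)=1$ exactly when $m<f(s)$, and the conjugate is then a function whose value at the origin is $u_m(\delta_s)$. The topology on the functions must satisfy two demands. We need $u_m\to0$, which rules out uniform convergence when $f$ is unbounded, and translation must be jointly continuous, which requires control of a function near a point and not only at it. Uniform convergence on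 small balls does both.

\begin{proof}[Proof of Proposition~\ref{prop:large}(b)]
\emph{The set $A$.} Let $p\in X'$, and let $D_0\subseteq X$ be $\varepsilon$-separated with $|D_0|\ge\kappa$ (Lemma~\ref{lem:sep}). At most one point of $D_0$ lies in $B(p,\varepsilon/2)$, so there are distinct $d_s\in D_0$ $(s\in S)$ with $\varrho(d_s,p)\ge\varepsilon/2$. Let $x_m\to p$ be an injective sequence in $B(p,\varepsilon/4)\setminus\{p\}$. Let $A$ be the set of all products $\prod_{j\in J}d_{s_j}^{-1}x_{m_j}p^{-1}d_{s_j}$, in increasing order of $j$, over small families. By Lemma~\ref{lem:closure}, $e\in\overline A$. Let $B\subseteq A$ with $|B|<\kappa$, fix small families that represent the elements of $B$, and take $f$ from (S2).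

\emph{The group $H$.} Let $L=\ell_1(S)$ be the real Banach space of summable families, with unit vectors $\delta_s$, so $\|\delta_s-\delta_{s'}\|=2$ for $s\ne s'$. Let $E$ be the vector space of bounded uniformly continuous functions $L\to\mathbb R$, with the locally convex topology given by
\[
\|u\|_{c,r}=\sup\{|u(z)|:\|z-c\|\le r\}\qquad(c\in L,\ 0<r<\tfrac18).
\]
For $a\in L$ let $(T_au)(z)=u(z-a)$. Each $T_a$ is a linear map of $E$ onto itself, and $T_aT_{a'}=T_{a+a'}$. The map $(a,u)\mapsto T_au$ is jointly continuous. To see this, fix $(a,u)$ and $c,r$, and choose $\gamma>0$ with $r+\gamma<\frac18$. Write $T_{a'}u'-T_au=T_{a'}(u'-u)+(T_{a'}u-T_au)$. If $\|a'-a\|\le\gamma$ and $\|z-c\|\le r$, then $\|(z-a')-(c-a)\|\le r+\gamma$, so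
\[
\|T_{a'}u'-T_au\|_{c,r}\le\|u'-u\|_{c-a,\,r+\gamma}+\sup_{z\in L}|u(z-a')-u(z-a)|.
\]
The first term tends to $0$ as $u'\to u$, and the second tends to $0$ as $a'\to a$ by the uniform continuity of $u$. Hence $H=E\times L$ with the product topology and
\[
(u,a)(u',a')=(u+T_au',\,a+a'),\qquad(u,a)^{-1}=(-T_{-a}u,\,-a)
\]
is a topological group with identity $(0,0)$. In $H$,
\begin{equation}\label{eq:conj}
(0,a)^{-1}(u,0)(0,a)=(T_{-a}u,-a)(0,a)=(T_{-a}u,0),\qquad(u,0)(u',0)=(u+u',0).
\end{equation}

\emph{The functions $u_m$.} Let $\Delta_m=\{\delta_s:m<f(s)\}$ and $u_m(z)=\max(0,1-4\operatorname{dist}(z,\Delta_m))$, with $u_m=0$ if $\Delta_m=\emptyset$. Then $0\le u_m\le1$ and $u_m$ is $4$-Lipschitz, so $u_m\in E$. Also $u_m(\delta_s)=1$ if $m<f(s)$, and $u_m(\delta_s)=0$ otherwise. The function $u_m$ vanishes outside the open balls of radius $\frac14$ about the points of $\Delta_m$. Points of two different balls $\{\|z-\delta_s\|<\frac14\}$ are at distance more than $\frac32$, so a closed ball of radius $r<\frac18$ meets at most one of them. If it meets the ball about $\delta_s$, then $u_m$ vanishes on it for $m\ge f(s)$. Thus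
\begin{equation}\label{eq:vanish}
\text{for all $c,r$ there is $m_0$ with }\|u_m\|_{c,r}=0\text{ for all }m\ge m_0.
\end{equation}

\emph{The map into $L$.} Put $h_s(y)=\max(0,1-8\varrho(y,d_s)/\varepsilon)$ and $\varphi_L(y)=\sum_sh_s(y)\delta_s$. The function $h_s$ vanishes outside $B(d_s,\varepsilon/8)$. A ball of radius $\varepsilon/4$ meets at most one of these balls, since $\varepsilon/8+\varepsilon/2+\varepsilon/8<\varepsilon$. So locally the sum has at most one term, and $\varphi_L:X\to L$ is continuous. We have $\varphi_L(d_s)=\delta_s$. Since $\varrho(p,d_s)\ge\varepsilon/2$ and $\varrho(x_m,d_s)\ge\varepsilon/4$, we have $\varphi_L(p)=\varphi_L(x_m)=0$.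

\emph{The map into $E$.} The compact set $\{p\}\cup\{x_n:n\ne m\}$ does not contain $x_m$; let $r_m>0$ be one third of its distance from $x_m$. Put $k_m(y)=\max(0,1-\varrho(y,x_m)/r_m)$, which vanishes outside $B_m=B(x_m,r_m)$, and $\varphi_E(y)=\sum_mk_m(y)u_m$. The balls $B_m$ are pairwise disjoint, since $\varrho(x_m,x_n)\ge3\max(r_m,r_n)$. From $r_m\le\frac13\varrho(x_m,p)$ we get $p\notin\overline{B_m}$ and
\[
B_m\subseteq B\bigl(p,\tfrac43\varrho(x_m,p)\bigr)\subseteq B(p,\varepsilon/3).
\]
The radii $\frac43\varrho(x_m,p)$ tend to $0$, so for $y\ne p$ the ball $B(y,\varrho(y,p)/2)$ meets only finitely many $B_m$, and $\varphi_E$ is continuous at $y$. At $p$ we have $\varphi_E(p)=0$. Given $c,r$, take $m_0$ from \eqref{eq:vanish}. On the neighborhood $X\setminus\bigcup_{m<m_0}\overline{B_m}$ of $p$, the value $\varphi_E(y)$ is $0$ or a multiple of some $u_m$ with $m\ge m_0$, so $\|\varphi_E(y)\|_{c,r}=0$. Thus $\varphi_E:X\to E$ is continuous. We have $\varphi_E(x_m)=u_m$, and $\varphi_E(d_s)=0$ because $d_s\notin B(p,\varepsilon/3)$.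

\emph{Separation.} The map $\varphi=(\varphi_E,\varphi_L):X\to H$ is continuous, with
\[
\varphi(x_m)=(u_m,0),\qquad\varphi(p)=(0,0),\qquad\varphi(d_s)=(0,\delta_s).
\]
Let $\hat\varphi:F(X)\to H$ be its extension. For $b\in B$ with its fixed family, \eqref{eq:conj} gives $\hat\varphi(b)=(v,0)$ with $v=\sum_{j\in J}T_{-\delta_{s_j}}u_{m_j}$, and
\[
v(0)=\sum_{j\in J}u_{m_j}(\delta_{s_j})=|\{j\in J:m_j<f(s_j)\}|\ge1.
\]
The neighborhood $\{(v,a):\|v\|_{0,1/16}<1\}$ of the identity of $H$ misses $\hat\varphi(B)$, so its preimage is a neighborhood of $e$ that misses $B$.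
\end{proof}

\subsection{Proof of Theorem~\ref{thm:class}}

\begin{corollary}\label{cor:equal}
Let $\tau$ be an infinite cardinal such that $\Phi(\kappa)$ holds for every successor cardinal $\kappa$ with $\omega_1\le\kappa\le\tau$. Then $t(A(X))=\tau$ for every metrizable $X$ with $w(X')=\tau$, and $t(F(X))=\tau$ for every non-discrete metrizable $X$ with $w(X)=\tau$.
\end{corollary}

\begin{proof}
Proposition~\ref{prop:upper} gives the upper bound $\tau$. If $\tau=\omega$, the lower bound holds because tightness is infinite by definition. If $\tau$ is uncountable, it is the supremum of the successor cardinals $\kappa$ with $\omega_1\le\kappa\le\tau$. These are regular, and Proposition~\ref{prop:large} shows that the tightness is at least $\kappa$ for each of them.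
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $\kappa=\mu^+\ge\omega_1$. If $\Phi(\kappa)$ holds, Propositions~\ref{prop:upper} and~\ref{prop:large} give (4) and (5), and these contain (2) and (3), since $X_\kappa$ is metrizable and non-discrete with $w(X_\kappa)=w(X_\kappa')=\kappa$. If $\Phi(\kappa)$ fails, Proposition~\ref{prop:small} applies to $X_\kappa$, which is first countable of size $\kappa$. A set of size less than $\kappa$ has size at most $\mu$, so $t(A(X_\kappa))\le\mu$ and $t(F(X_\kappa))\le\mu$. Thus (2) and (3) fail, and with them (4) and (5). This proves the equivalence of (1)--(5).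

Statement (i) implies (4), and (ii) implies (5), for every successor $\kappa\ge\omega_1$, so each implies $\Phi(\kappa)$ for all such $\kappa$. The converse is Corollary~\ref{cor:equal}, applied to every $\tau$.
\end{proof}

\section{The principle $\Phi$ in ZFC}\label{sec:phi}

For $\kappa=\omega$ take $S=\{0\}$ and $g(0,\beta)=\beta$. For any $(f_j)$ let $J=\{1\}$; the set $\{\beta<\omega:\beta\le f_1(0)\}$ is finite. This is Theorem~\ref{thm:zfc}(a).

\subsection{The case $\omega_1$ and a subadditive coloring}

A first attempt at $\Phi(\omega_1)$ takes injections $e_\beta:\beta\to\omega$, $S=\omega_1$, and $g(\alpha,\beta)=e_\beta(\alpha)$ for $\alpha<\beta$. Against a single function $f$ this works. Some value $n$ is taken by $f$ on an uncountable set; choose $n+2$ points $\alpha$ there; no $\beta$ above them has $e_\beta(\alpha)\le n$ at all of them. But in $\Phi$ each point is tested against its own $f_j$. If $f_j$ is the constant $j$, the conditions $e_\beta(\alpha_j)\le j$ $(j\in J)$ do not contradict injectivity, and the counting argument breaks down. The number of points has to be fixed before the bound is known. The following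 lemma gives a function for which two points always suffice. We write $D(\alpha,\beta)$ for $D(\{\alpha,\beta\})$, where $\alpha<\beta$.

\begin{lemma}\label{lem:D}
Let $\mu$ be an infinite regular cardinal. There is $D:[\mu^+]^2\to\mu$ such that
\begin{enumerate}
\item[(D1)] $D(\alpha,\beta)\le\max\{D(\alpha,\gamma),D(\beta,\gamma)\}$ for $\alpha<\beta<\gamma<\mu^+$;
\item[(D2)] for every unbounded $Z\subseteq\mu^+$ and every $\delta<\mu$ there are $\alpha<\beta$ in $Z$ with $D(\alpha,\beta)>\delta$.
\end{enumerate}
\end{lemma}

If $D$ is read as a distance, (D1) says that two ordinals that are $\delta$-close to a larger one are $\delta$-close to each other, and (D2) says that no unbounded set has bounded diameter. With $\mu=\omega$ this proves $\Phi(\omega_1)$ at once. Let $S=\omega_1$, and let $g(\alpha,\beta)=D(\alpha,\beta)$ for $\alpha<\beta$ and $0$ otherwise. Given $(f_j)$, the function $\max(f_1,f_2)$ has a constant value $\delta$ on an uncountable set $Z$. Take $\alpha<\alpha'$ in $Z$ with $D(\alpha,\alpha')>\delta$, and let $J=\{1,2\}$, $s_1=\alpha$, $s_2=\alpha'$. If $\beta>\alpha'$ had $g(\alpha,\beta)\le f_1(\alpha)$ and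 $g(\alpha',\beta)\le f_2(\alpha')$, then (D1) would give $D(\alpha,\alpha')\le\delta$. So the set in Definition~\ref{def:phi} is contained in $\alpha'+1$.

To prove the lemma we relax the injections $e_\beta$ to functions with small fibers and gain in exchange that they almost agree with one another. Then $D(\alpha,\beta)$ is the level above which $e_\alpha$ and $e_\beta$ agree exactly.

\begin{proof}[Proof of Lemma~\ref{lem:D}]
We construct by recursion functions $e_\beta:\beta\to\mu$ $(\beta<\mu^+)$ such that
\begin{enumerate}
\item[(E1)] $|\{\xi<\beta:e_\beta(\xi)\le\rho\}|<\mu$ for all $\rho<\mu$;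
\item[(E2)] $|\{\xi<\alpha:e_\alpha(\xi)\ne e_\beta(\xi)\}|<\mu$ for all $\alpha<\beta$.
\end{enumerate}
Let $e_0=\emptyset$ and $e_{\beta+1}=e_\beta\cup\{(\beta,0)\}$. The successor step adds at most one point to the sets in (E1), and it preserves (E2) because $e_{\beta+1}$ extends $e_\beta$. Let $\beta$ be a limit ordinal and $\theta=\operatorname{cf}\beta\le\mu$. Take a continuous strictly increasing sequence $(\beta_i)_{i<\theta}$ cofinal in $\beta$ with $\beta_0=0$, so that the intervals $[\beta_i,\beta_{i+1})$ partition $\beta$. Gluing the functions $e_{\beta_{i+1}}$ on these intervals could violate (E1) when $\theta=\mu$, so we raise the values on the $i$-th interval to at least $i$: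
\[
e_\beta(\xi)=\max\{e_{\beta_{i+1}}(\xi),i\}\qquad\text{for }\xi\in[\beta_i,\beta_{i+1}).
\]
For (E1): if $\xi\in[\beta_i,\beta_{i+1})$ and $e_\beta(\xi)\le\rho$, then $i\le\rho$ and $e_{\beta_{i+1}}(\xi)\le\rho$. There are fewer than $\mu$ such $i$, for each of them fewer than $\mu$ such $\xi$, and $\mu$ is regular. For (E2): given $\alpha<\beta$, choose $j<\theta$ with $\alpha<\beta_j$. A point $\xi<\alpha$ at which $e_\alpha$ and $e_\beta$ differ is a point at which $e_\alpha$ and $e_{\beta_j}$ differ, or at which $e_{\beta_j}$ and $e_\beta$ differ. There are fewer than $\mu$ points of the first kind by induction. Let $\xi<\beta_j$ be of the second kind, $\xi\in[\beta_i,\beta_{i+1})$ with $i<j$. Either $e_{\beta_{i+1}}(\xi)<i$, or $e_{\beta_{i+1}}(\xi)=e_\beta(\xi)\ne e_{\beta_j}(\xi)$. For each $i$ there are fewer than $\mu$ such $\xi$, by (E1) for $\beta_{i+1}$ and (E2) for $\beta_{i+1}$ and $\beta_j$, and there are $|j|<\mu$ such $i$.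

For $\alpha<\beta$ put
\[
D(\alpha,\beta)=\sup\{\max(e_\alpha(\xi),e_\beta(\xi)):\ \xi<\alpha,\ e_\alpha(\xi)\ne e_\beta(\xi)\},
\]
with $\sup\emptyset=0$. By (E2) and regularity, $D(\alpha,\beta)<\mu$. For $\delta<\mu$ write $e^\delta_\beta(\xi)=\max(e_\beta(\xi),\delta)$. Two ordinals have the same maximum with $\delta$ exactly when they are equal or both at most $\delta$. Therefore
\begin{equation}\label{eq:level}
D(\alpha,\beta)\le\delta\iff e^\delta_\alpha(\xi)=e^\delta_\beta(\xi)\text{ for all }\xi<\alpha.
\end{equation}

(D1): let $\delta=\max\{D(\alpha,\gamma),D(\beta,\gamma)\}$. By \eqref{eq:level}, $e^\delta_\alpha(\xi)=e^\delta_\gamma(\xi)=e^\delta_\beta(\xi)$ for $\xi<\alpha$, so $D(\alpha,\beta)\le\delta$.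

(D2): suppose $D(\alpha,\beta)\le\delta$ for all $\alpha<\beta$ in $Z$. By \eqref{eq:level} the functions $e^\delta_\alpha$ $(\alpha\in Z)$ extend one another, so their union is a function $h:\mu^+\to\mu$. Some fiber $h^{-1}(\rho)$ has size $\mu^+$. Its first $\mu$ elements lie below some $\alpha\in Z$, and each of them satisfies $e_\alpha(\xi)\le e^\delta_\alpha(\xi)=\rho$. This contradicts (E1).
\end{proof}

\subsection{Two conditions with ordinal values}

For $\mu>\omega$ the coloring $D$ has values in $\mu$, while $\Phi$ asks for values in $\omega$. A witness for $\Phi(\mu)$ converts one into the other: finitely many conditions $g(s_j,\zeta)\le f_j(s_j)$ force a bound on the ordinal $\zeta<\mu$. To impose two such bounds at once we need disjoint sets of indices $j$, and we use the even and the odd numbers.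

\begin{lemma}\label{lem:transfer}
Let $\kappa$ be an infinite regular cardinal and $P$ a nonempty set with $|P|\le\kappa$. For $p\in P$ let $\eta_p\le\kappa$ be an infinite regular cardinal with $\Phi(\eta_p)$, and let $c_p:\kappa\to\eta_p$. Suppose that for every function $b$ on $P$ with $b(p)<\eta_p$ there are $p_0,p_1\in P$ such that
\[
\{\beta<\kappa:\ c_{p_0}(\beta)\le b(p_0)\text{ and }c_{p_1}(\beta)\le b(p_1)\}
\]
is bounded in $\kappa$. Then $\Phi(\kappa)$ holds.
\end{lemma}

\begin{proof}
For $p\in P$ fix a witness $(S_p,g_p)$ for $\Phi(\eta_p)$. Let $S=\{(p,s):p\in P,\ s\in S_p\}$, so $|S|\le\kappa$, and let $g((p,s),\beta)=g_p(s,c_p(\beta))$. Let $(f_j)$ be a sequence of functions $S\to\omega$. For $p\in P$ and $\epsilon\in\{0,1\}$ apply the witness $(S_p,g_p)$ to the sequence $(f_{2j-\epsilon}(p,\cdot))_{j\in\mathbb N}$. This gives a finite nonempty $J_p^\epsilon\subseteq\mathbb N$ and points $s^\epsilon_{p,j}\in S_p$ such that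
\[
K_p^\epsilon=\{\zeta<\eta_p:\ g_p(s^\epsilon_{p,j},\zeta)\le f_{2j-\epsilon}(p,s^\epsilon_{p,j})\text{ for all }j\in J_p^\epsilon\}
\]
is bounded in $\eta_p$. Let $b(p)<\eta_p$ be an upper bound of $K_p^0\cup K_p^1$, and take $p_0,p_1$ for this $b$. Let $J=\{2j:j\in J^0_{p_0}\}\cup\{2j-1:j\in J^1_{p_1}\}$, and attach the point $(p_0,s^0_{p_0,j})$ to the index $2j$ and the point $(p_1,s^1_{p_1,j})$ to the index $2j-1$. If $\beta$ satisfies all the resulting conditions, then $c_{p_0}(\beta)\in K^0_{p_0}$ and $c_{p_1}(\beta)\in K^1_{p_1}$, so $c_{p_0}(\beta)\le b(p_0)$ and $c_{p_1}(\beta)\le b(p_1)$. The set of such $\beta$ is bounded.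
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(b)]
Let $\kappa=P=\mu^+$ and $\eta_\alpha=\mu$ for all $\alpha\in P$. Let $c_\alpha(\beta)=D(\alpha,\beta)$ for $\beta>\alpha$ and $c_\alpha(\beta)=0$ otherwise, with $D$ from Lemma~\ref{lem:D}. A function $b:\mu^+\to\mu$ has a constant value $\delta$ on an unbounded set $Z$. By (D2) there are $\alpha<\alpha'$ in $Z$ with $D(\alpha,\alpha')>\delta$, and by (D1) no $\beta>\alpha'$ has both $c_\alpha(\beta)\le\delta$ and $c_{\alpha'}(\beta)\le\delta$. Lemma~\ref{lem:transfer} gives $\Phi(\mu^+)$.
\end{proof}

\subsection{Successors of singular cardinals}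

The construction of $D$ used the regularity of $\mu$ throughout. For singular $\nu$ there is another pair of conditions. Each $\beta<\nu^+$ is an increasing union of $\operatorname{cf}\nu$ pieces of size less than $\nu$. The first condition says that a given $\alpha$ lies in the $i$-th piece of $\beta$; it has values in $\operatorname{cf}\nu$, which is where $\Phi(\operatorname{cf}\nu)$ is used. If $\gamma\le\beta$ has cofinality $\eta$ larger than the size of that piece, the piece is bounded below $\gamma$. The second condition bounds it by a given ordinal; it has values in $\eta$, which is where $\Phi(\eta)$ is used. The two conditions clash when $\alpha$ lies between the bound and $\gamma$. The bound depends on $i$, so $\alpha$ has to be chosen last, and this is possible because one value of $i$ serves unboundedly many $\alpha$.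

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(c)]
Let $\theta=\operatorname{cf}\nu$ and $\kappa=\nu^+$. Let $(\nu_i)_{i<\theta}$ be an increasing sequence of infinite cardinals cofinal in $\nu$, and fix injections $e_\beta:\beta\to\nu$ for $\beta<\kappa$. For $i<\theta$ let $Z^i_\beta=\{\alpha<\beta:e_\beta(\alpha)<\nu_i\}$. These sets increase with $i$, their union is $\beta$, and $|Z^i_\beta|\le\nu_i$.

For $\alpha<\kappa$ define $c_\alpha:\kappa\to\theta$ by $c_\alpha(\beta)=\min\{i:\alpha\in Z^i_\beta\}$ for $\beta>\alpha$, and $0$ otherwise. Let $\Gamma$ be the set of pairs $(\gamma,i)$ such that $i<\theta$, $\gamma<\kappa$ is a limit ordinal, $\operatorname{cf}\gamma>\nu_i$, and $\Phi(\operatorname{cf}\gamma)$ holds. For each limit $\gamma<\kappa$ fix an increasing cofinal map $\pi_\gamma:\operatorname{cf}\gamma\to\gamma$. For $(\gamma,i)\in\Gamma$ define $c_{(\gamma,i)}:\kappa\to\operatorname{cf}\gamma$ by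
\[
c_{(\gamma,i)}(\beta)=\min\{\zeta<\operatorname{cf}\gamma:\ Z^i_\beta\cap\gamma\subseteq\pi_\gamma(\zeta)\}\qquad\text{for }\beta\ge\gamma,
\]
and $0$ otherwise. The minimum exists because $|Z^i_\beta|\le\nu_i<\operatorname{cf}\gamma$, so $Z^i_\beta\cap\gamma$ is bounded in $\gamma$.

We apply Lemma~\ref{lem:transfer} to the disjoint union $P$ of $\kappa$ and $\Gamma$, with $\eta_\alpha=\theta$ and $\eta_{(\gamma,i)}=\operatorname{cf}\gamma$. Let $b$ be given. Since $\theta<\kappa$ and $\kappa$ is regular, $b$ has a constant value $i<\theta$ on an unbounded set $Z\subseteq\kappa$. By hypothesis there is a regular $\eta$ with $\nu_i<\eta<\nu$ and $\Phi(\eta)$. Let $\gamma$ be the supremum of the first $\eta$ elements of $Z$. Then $\gamma<\kappa$, $\operatorname{cf}\gamma=\eta$, and $Z\cap\gamma$ is unbounded in $\gamma$; in particular $(\gamma,i)\in\Gamma$. Let $\zeta=b(\gamma,i)<\eta$, and choose $\alpha\in Z$ with $\pi_\gamma(\zeta)\le\alpha<\gamma$. Suppose that $\beta\ge\gamma$ satisfies $c_\alpha(\beta)\le b(\alpha)=i$ and $c_{(\gamma,i)}(\beta)\le\zeta$. Then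
\[
\alpha\in Z^i_\beta\cap\gamma\subseteq\pi_\gamma\bigl(c_{(\gamma,i)}(\beta)\bigr)\subseteq\pi_\gamma(\zeta),
\]
that is, $\alpha<\pi_\gamma(\zeta)$, a contradiction. So the set in Lemma~\ref{lem:transfer} for $p_0=\alpha$ and $p_1=(\gamma,i)$ is contained in $\gamma$.
\end{proof}

\subsection{The first failure of $\Phi$}

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(d)--(f)]
(d) Let $\kappa_0$ be the least regular cardinal for which $\Phi$ fails. By (a), $\kappa_0>\omega$. If $\kappa_0=\mu^+$ with $\mu$ regular, then $\Phi(\mu)$ holds by minimality, and (b) gives $\Phi(\kappa_0)$. If $\kappa_0=\nu^+$ with $\nu$ singular, then $\Phi$ holds at all regular cardinals below $\nu$. These include $\operatorname{cf}\nu$, and they are unbounded in $\nu$ because the limit cardinal $\nu$ is a supremum of successor cardinals; so (c) gives $\Phi(\kappa_0)$. Hence $\kappa_0$ is an uncountable regular limit cardinal.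

(e) Let $\tau$ be the relevant weight, and suppose that no weakly inaccessible cardinal is less than $\tau$. If $\Phi(\kappa)$ failed for a successor $\kappa\le\tau$, then $\kappa_0$ would exist and $\kappa_0\le\kappa$. Since $\kappa_0$ is a limit cardinal, $\kappa_0<\kappa\le\tau$, against the assumption. Corollary~\ref{cor:equal} applies.

(f) By Theorem~\ref{thm:class}, $\Phi(\nu^+)$ fails for some infinite $\nu$. So $\kappa_0$ exists, and it is weakly inaccessible by (d). If $\nu$ is regular, then $\Phi(\nu)$ fails by (b), and $\lambda=\nu$ is as required. Let $\nu$ be singular. If $\Phi(\operatorname{cf}\nu)$ fails, the second alternative holds. Otherwise, by (c), there is an infinite cardinal $\sigma<\nu$ such that $\Phi(\eta)$ fails for all regular $\eta$ with $\sigma<\eta<\nu$. The cardinals $\lambda=\sigma^+$ and $\lambda^+$ are regular and lie in this interval, so the first alternative holds.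
\end{proof}

\begin{remark}\label{rem:succ}
The equivalence of (1)--(5) in Theorem~\ref{thm:class} does not extend from successor cardinals to all regular uncountable cardinals, unless $\Phi$ never fails. If $\kappa_0$ exists, then $\Phi(\kappa_0)$ fails, but every successor cardinal $\kappa\le\kappa_0$ is less than $\kappa_0$ and satisfies $\Phi(\kappa)$. So $t(A(X_{\kappa_0}))=t(F(X_{\kappa_0}))=\kappa_0$ by Corollary~\ref{cor:equal}. This agrees with Proposition~\ref{prop:small}: each set accumulating at $e$ has a subset of size less than $\kappa_0$ that accumulates at $e$, but these sizes are not bounded below $\kappa_0$.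
\end{remark}

\begin{thebibliography}{9}

\bibitem{tight}
\emph{Tightness of free (abelian) topological groups over metrizable spaces},\\
\texttt{https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/25462/1/1370-7.pdf}

\end{thebibliography}
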